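\title{Norm-attaining operators on renormings and the Radon--Nikod\'ym property}

\begin{abstract}
We prove that a real or complex Banach space $X$ has the Radon--Nikod\'ym property if and only if, for every equivalent norm on $X$, the norm-attaining operators from $X$ to itself are dense in $L(X)$. When $X$ fails the property, we construct equivalent norms arbitrarily close to the given one for which some operator of the form ``scalar multiple of the identity plus rank one'' is not a limit of norm-attaining operators. The unit ball of the new norm is shaped like a non-dentable set in one direction and is round in another, and the operator carries the first region to the second.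
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $X$ be a Banach space over $\mathbb K=\mathbb R$ or $\mathbb C$. For Banach spaces $X,Y$ let $L(X,Y)$ be the space of bounded linear operators from $X$ to $Y$ with the operator norm, and put $L(X)=L(X,X)$. An operator $T$ \emph{attains its norm} if $\|Tx_0\|=\|T\|$ for some $x_0$ with $\|x_0\|\le1$; if $T\ne0$, such an $x_0$ has norm exactly one. If $N$ is an equivalent norm on $X$, we write $\|T\|_N=\sup\{N(Tx):N(x)\le1\}$ and let $NA(X,N)\subset L(X)$ be the set of operators that attain their norm when both the domain and the range carry $N$. The norm topology of $L(X)$ is the same for all equivalent norms, but the set $NA(X,N)$ depends on $N$.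

In finite dimensions the unit ball is compact and every operator attains its norm. In infinite dimensions this fails: the diagonal operator $Te_n=(1-\frac1n)e_n$ on $\ell_2$ has norm one and strictly shortens every nonzero vector. But replacing its $k$-th diagonal entry by $1$ changes $T$ by $\frac1k$ and produces an operator that attains its norm at $e_k$. So the right question is whether norm-attaining operators are \emph{dense}. For functionals the answer is always yes: by the Bishop--Phelps theorem, the functionals that attain their norm are dense in $X^*$ for every Banach space $X$. For general ranges the answer depends on the space, and $X$ is said to have \emph{Lindenstrauss' property~A} if the norm-attaining operators are dense in $L(X,Y)$ for every Banach space $Y$.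

A Banach space $X$ has the \emph{Radon--Nikod\'ym property} (RNP) if for every finite measure space $(\Omega,\Sigma,\mu)$ and every countably additive $G\colon\Sigma\to X$ of bounded variation that vanishes on $\mu$-null sets there is a Bochner integrable $\xi\colon\Omega\to X$ with $G(E)=\int_E\xi\,d\mu$ for all $E\in\Sigma$. The definition does not involve the scalars, so a complex space has the RNP exactly when the underlying real space does, and it is invariant under isomorphisms. Finite-dimensional spaces have the RNP, by the scalar Radon--Nikod\'ym theorem applied to each coordinate. The space $c_0$ does not: $G(E)=(\int_E\sin nt\,dt)_{n\ge1}$ is a $c_0$-valued measure on $[0,1]$ with $\|G(E)\|\le|E|$, and its density would have to be $(\sin nt)_{n\ge1}$, which lies in $c_0$ only for $t$ in a null set because $\int_E\sin^2nt\,dt\to|E|/2$.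

A theorem of Bourgain links the two notions: $X$ has the RNP if and only if every Banach space isomorphic to $X$ has property~A. Taking the range equal to the domain, we see that the RNP implies $\overline{NA(X,N)}=L(X)$ for every equivalent norm $N$. The following conjecture, taken from \cite{thesis}, asks whether these operators alone detect the RNP.

\begin{quote}
\emph{If $\overline{NA(X,N)}=L(X)$ for every equivalent norm $N$ on $X$, then $X$ has the RNP.}
\end{quote}

There are two reasons for doubt. First, for a space without the RNP, Bourgain's theorem yields a renorming of $X$ and \emph{some} range $Y$ for which density fails, and arguments of the type used by Huff and Bourgain put different norms on the domain and on the range. With a single norm this freedom is lost; for instance, the identity attains its norm at every unit vector. Second, a construction valid for all $X$ can only use operators that exist on every space, such as the identity and the operators of rank one, and neither kind is a counterexample to density (see Remark~\ref{rem:identity}). On the other side, the conjecture is known to hold when $X$ is isomorphic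 to $Z\oplus Z$ for some Banach space $Z$. Such a splitting leaves room for two norms: the summands can be normed independently, and $(z,z')\mapsto(0,z)$ carries one onto the other.

The conjecture is true. Two \emph{directions} of $X$ can play the part of the two summands, and the sum of a multiple of the identity and a rank-one operator can play the part of the shift. For $f\in X^*$ and $e\in X$ we write $f\otimes e$ for the operator $x\mapsto f(x)e$.

\begin{theorem}\label{thm:main}
Let $(X,\|\cdot\|)$ be a Banach space failing the RNP and let $0<\varepsilon\le1$. There are an equivalent norm $N$ on $X$ with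
\[
(1+2\varepsilon)^{-1}\|x\|\le N(x)\le(1+2\varepsilon)\|x\|\qquad(x\in X),
\]
an operator $T=\gamma I+f_1\otimes e_2\in L(X)$, a scalar multiple of the identity plus an operator of rank one, and $\tau>0$, such that no $S\in L(X)$ with $\|S-T\|_N<\tau$ attains its norm on $(X,N)$. In particular $\overline{NA(X,N)}\ne L(X)$.
\end{theorem}

Since the RNP does not depend on the choice of an equivalent norm, Theorem~\ref{thm:main} applies with any such norm in place of $\|\cdot\|$. Thus, if $X$ fails the RNP, the norms for which density fails are dense among all equivalent norms: every equivalent norm has one within the factor $1+\varepsilon$, for every $\varepsilon>0$. Together with Bourgain's theorem, Theorem~\ref{thm:main} gives the equivalence of (a) and (b) in the following sharper statement.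

\begin{theorem}\label{thm:equiv}
Let $(X,\|\cdot\|)$ be a Banach space, let $\mathcal A\subset L(X)$ be a linear subspace containing $I$ and all rank-one operators (for instance $\mathbb KI+\{\text{finite-rank operators}\}$), and let $\varepsilon>0$. The following are equivalent.
\begin{enumerate}
\item[(a)] $X$ has the RNP.
\item[(b)] $\overline{NA(X,N)}=L(X)$ for every equivalent norm $N$.
\item[(c)] $\mathcal A\subset\overline{NA(X,N)}$ for every equivalent norm $N$ with $(1+\varepsilon)^{-1}\|\cdot\|\le N\le(1+\varepsilon)\|\cdot\|$.
\item[(d)] For every equivalent norm $N$, every $T\in L(X)$ and every $\rho>0$, there is $R\in L(X)$ of rank at most one with $\|R\|_N<\rho$ such that $T+R$ attains its norm on $(X,N)$.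
\end{enumerate}
\end{theorem}

Section~\ref{sec:model} carries out the construction by hand in $c_0$. Section~\ref{sec:slices} extracts from the failure of the RNP the convex set that replaces the unit ball of $c_0$. Sections~\ref{sec:norm} and~\ref{sec:proof} prove Theorem~\ref{thm:main}, and Section~\ref{sec:equiv} proves Theorem~\ref{thm:equiv}.

\section{The construction in $c_0$}\label{sec:model}

The basic obstruction to norm attainment is a flat ball in the domain facing a round ball in the range. Suppose that $S$ attains its norm at $x_0$, that $x_0+v$ and $x_0-v$ both lie in the unit ball of the domain, and that the norm of the range is strictly convex (its spheres contain no segment). The vectors $Sx_0\pm Sv$ have norm at most $\|S\|$ and their midpoint has norm $\|S\|$, so $Sv=0$. In $(c_0,\|\cdot\|_\infty)$ every point $x_0$ of the ball admits such a $v$, namely $v=\frac12e_k$ for large $k$, so no injective operator into a strictly convex space attains its norm.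

One ball cannot be flat everywhere and round everywhere. But the argument needs flatness only at the point $x_0$ and roundness only at the point $Sx_0$. So we build a ball that is flat near $e_1$ and round near $e_2$, and an operator $T$ such that every $S$ close to $T$ can only reach its norm by sending a point of the first region into the second.

For $x=(x_n)\in c_0$ put $\|x\|'=\sup_{n\ge3}|x_n|$ and
\[
g(x)=\max(|x_1|,\|x\|')+\tfrac12|x_2|,\qquad h(x)=\Big(|x_2|^2+\sum_{n\ge3}2^{-n}|x_n|^2\Big)^{1/2},\qquad N=\max(g,h).
\]
Since $\sum_{n\ge3}2^{-n}=\frac14$, we have $\frac12\|x\|_\infty\le g(x)\le N(x)\le\frac32\|x\|_\infty$, and $N(e_n)=1$ for all $n$. Moreover,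
\begin{equation}\label{eq:modelface}
N(a)=g(a)=\max(|a_1|,\|a\|')\qquad\text{whenever }a_2=0,
\end{equation}
because then $h(a)\le\frac12\|a\|'$. The seminorm $h$ comes from a semi-inner product, so it satisfies the parallelogram law. Figure~\ref{fig:hexagon} shows a section of the unit ball.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[->,gray] (-1.5,0)--(1.6,0) node[right,black]{$x_1$};
\draw[->,gray] (0,-1.3)--(0,2.2) node[above,black]{$x_2$};
\draw[dashed] (0.5,1)--(0,2)--(-0.5,1);
\draw[thick] (1,0)--(0.5,1)--(-0.5,1)--(-1,0)--(-0.5,-1)--(0.5,-1)--cycle;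
\fill (1,0) circle(1.2pt) node[below right]{$e_1$};
\fill (0.25,1) circle(1.2pt) node[above]{$Te_1$};
\draw[->] (0.93,0.02) to[bend left=25] (0.26,0.93);
\node[right] at (0.8,0.6) {$g=1$};
\node[below] at (-0.22,1) {$h=1$};
\end{tikzpicture}
\caption{The section of the unit ball of $N=\max(g,h)$ on real $c_0$ by the plane spanned by $e_1,e_2$. The vertex $e_1$ is the trace of the flat face $\{x_1=1,\ x_2=0,\ \sup_{n\ge3}|x_n|\le1\}$. On the top edge the rhombus $\{g\le1\}$ (dashed) is cut off by $h$, which is round in the coordinates $x_n$, $n\ge3$. The operator $Tx=x_1e_2+\frac14x$ sends the vertex to the top edge.}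
\label{fig:hexagon}
\end{figure}

\begin{proposition}\label{prop:model}
Let $Tx=x_1e_2+\frac14x$. No $S\in L(c_0)$ with $\|S-T\|_N<\frac18$ attains its norm on $(c_0,N)$.
\end{proposition}

\begin{proof}
Suppose that $N(x_0)=1$ and $N(Sx_0)=\|S\|_N=:\sigma$. As $N(Te_1)\ge h(e_2+\frac14e_1)=1$, we have $\sigma>\frac78$.

\emph{Step 1: the image lies in the round region.} For every $x$,
\[
g(Tx)=\tfrac14\max(|x_1|,\|x\|')+\tfrac12\big|x_1+\tfrac14x_2\big|\le\tfrac14g(x)+\tfrac12|x_1|\le\tfrac34N(x).
\]
Hence $g(Sx_0)<\frac34+\frac18<\sigma$, and therefore $h(Sx_0)=\sigma$.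

\emph{Step 2: the point lies in the flat region.} Write $x_0=a+te_2$ with $a_2=0$. By \eqref{eq:modelface}, $N(a)+\frac12|t|=g(x_0)\le1$. Also $N(Se_2)\le N(\frac14e_2)+\frac18=\frac38$. Thus
\[
\sigma\le\sigma N(a)+\tfrac38|t|\le\sigma-\big(\tfrac\sigma2-\tfrac38\big)|t|,
\]
and $\frac\sigma2>\frac7{16}>\frac38$ forces $t=0$.

\emph{Step 3: flat against round.} Choose $k\ge3$ such that the $k$-th coordinate of $x_0$ has modulus at most $\frac12$. By Step~2 and \eqref{eq:modelface}, $N(x_0\pm\frac12e_k)\le1$, so $h(Sx_0\pm\frac12Se_k)\le\sigma=h(Sx_0)$. The parallelogram law gives $2\sigma^2+2h(\frac12Se_k)^2\le2\sigma^2$, so the $k$-th coordinate of $Se_k$ vanishes. But $Te_k=\frac14e_k$, and the $k$-th coordinate of $(S-T)e_k$ has modulus at most $g((S-T)e_k)<\frac18$. This is a contradiction.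
\end{proof}

The two parts of $T$ have different tasks. The rank-one part decides \emph{where} the norm can be attained (Steps 1 and~2); the multiple of the identity carries the flat directions into the range, where $h$ sees them (Step~3). For a general space three things must change. The flat face must be replaced by a set that the failure of the RNP provides. The exact parallelogram law must be replaced by an inequality that is available without coordinates. And the new ball must be a small modification of the given one.

\section{A convex set with large slices}\label{sec:slices}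

From now on $(X,\|\cdot\|)$ is a Banach space, $B(x,r)$ is the closed ball of center $x$ and radius $r$, $B_X=B(0,1)$, and $d(x,F)=\inf_{z\in F}\|x-z\|$. A set $C$ is \emph{absolutely convex} if it is convex and $tC\subset C$ for $|t|\le1$. A \emph{slice} of a nonempty bounded set $K\subset X$ is a set $\{x\in K:f(x)>b\}$, where $f$ is a continuous real-linear functional on $X$ and $b<\sup_Kf$. Slices are nonempty, and $f=0$ is allowed, so $K$ is a slice of itself. A bounded set $D$ is \emph{dentable} if for every $\eta>0$ there is $x\in D$ with $x\notin\overline{\operatorname{conv}}(D\setminus B(x,\eta))$. We use three standard facts \cite{DU,Bourgin}.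
\begin{enumerate}
\item[(R1)] If all separable closed subspaces of a Banach space have the RNP, so does the space.
\item[(R2)] (Rieffel) If every nonempty bounded subset of a Banach space is dentable, the space has the RNP.
\item[(R3)] If $Y$ has the RNP, so does $Y\oplus\mathbb K^2$.
\end{enumerate}

By (R2), a space without the RNP contains a non-dentable set, and we shall see in a moment that all slices of its closed convex hull have diameter bounded below. This is the substitute for flatness: the point $x_0$ need not be the midpoint of a segment, but no functional cuts off a small piece around it. The seminorm $h$ of Section~\ref{sec:norm}, however, will not force a slice to be small; it will only force it to lie near a finite-dimensional subspace. We therefore need a notion of largeness that ignores finite-dimensional sets. Call a set \emph{$r$-coverable} if it is covered by finitely many balls $B(z,r)$ with $z\in X$. A bounded subset of a finite-dimensional subspace is $r$-coverable for every $r>0$, however large its diameter.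

\begin{example}
No slice $\{x\in B_{c_0}:f(x)>b\}$ of the ball of real $c_0$ is $r$-coverable for $r<\frac12$. Indeed, it contains a finitely supported $x$, and since $f(e_k)\to0$ it contains $x+e_k$ for all large $k$; these points have mutual distance $1$, so no ball of radius $r$ contains two of them.
\end{example}

For a single slice, having large diameter is much weaker than not being coverable. The next lemma shows that if \emph{all} slices of a closed convex set have large diameter, then none is coverable.

\begin{lemma}\label{lem:slices}
Let $Y$ be a closed subspace of $X$ failing the RNP. There are a nonempty closed, separable, absolutely convex set $C\subset Y\cap B_X$ and $0<\delta<1$ such that no slice of $C$ is $\delta$-coverable.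
\end{lemma}

\begin{proof}
By (R1) and (R2) there are a separable closed subspace $Z\subset Y$, a nonempty bounded set $D\subset Z$ and $\eta>0$ with $x\in\overline{\operatorname{conv}}(D\setminus B(x,\eta))$ for all $x\in D$. Put $K=\overline{\operatorname{conv}}\,D\subset Z$.

\emph{(a) Every slice of $K$ has diameter at least $\eta$.} Let $V=\{x\in K:f(x)>b\}$ be a slice. Since $\sup_Df=\sup_Kf>b$, there is $x\in D\cap V$. If $D\cap V\subset B(x,\eta)$, then $D\setminus B(x,\eta)$ lies in the closed convex set $\{f\le b\}$, and so does $x\in\overline{\operatorname{conv}}(D\setminus B(x,\eta))$, contrary to $f(x)>b$. Hence $V$ contains a point at distance more than $\eta$ from $x$.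

\emph{(b) If $2r<\eta$, no slice of $K$ is $r$-coverable.} A covering of a slice presents $K$ as the closed convex hull of the complement of the slice and finitely many small pieces. We discard pieces until each remaining one is indispensable; a functional that separates a point of $K$ from all but one of them then cuts off a slice lying close to that one small piece.

Suppose that $V=\{x\in K:f(x)>b\}\subset\bigcup_{i=1}^mB(z_i,r)$, where each ball meets $V$. Let $K_0=\{x\in K:f(x)\le b\}$, which may be empty, and $K_i=\overline{\operatorname{conv}}(V\cap B(z_i,r))$ for $1\le i\le m$. Each $K_i$ with $i\ge1$ lies in $K\cap B(z_i,r)$, so it has diameter at most $2r$, and $K=K_0\cup K_1\cup\dots\cup K_m$. Choose a minimal set $I\subset\{1,\dots,m\}$ with $K=\overline{\operatorname{conv}}(K_0\cup\bigcup_{i\in I}K_i)$. As $K_0$ is closed, convex and different from $K$, the set $I$ is nonempty. Pick $j\in I$ and let $L=\overline{\operatorname{conv}}(K_0\cup\bigcup_{i\in I\setminus\{j\}}K_i)$. Then $L\subsetneq K$ by minimality, and $\operatorname{conv}(L\cup K_j)$ is dense in $K$.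

If $L=\emptyset$, then $K=K_j$ has diameter at most $2r<\eta$, contradicting (a) for the slice $K$. So $L\ne\emptyset$, and the Hahn--Banach theorem separates a point of $K\setminus L$ from $L$: there is a continuous real-linear $\psi$ with $\mu_L:=\sup_L\psi<\mu:=\sup_K\psi$. Let $\Delta=\operatorname{diam}K$, choose $t\in(0,1)$ with $2r+2t\Delta<\eta$, and consider the slice
\[
W=\{x\in K:\psi(x)>\mu-t(\mu-\mu_L)\}.
\]
A point of $\operatorname{conv}(L\cup K_j)$ has the form $x=(1-\lambda)k+\lambda l$ with $k\in K_j$, $l\in L$, $\lambda\in[0,1]$, and $\psi(x)\le\mu-\lambda(\mu-\mu_L)$. If $x\in W$, then $\lambda<t$, and so $\|x-k\|=\lambda\|l-k\|\le t\Delta$. Hence $W\cap\operatorname{conv}(L\cup K_j)$ has diameter at most $2r+2t\Delta$. Since $W$ is relatively open in $K$, this set is dense in $W$, so $\operatorname{diam}W\le2r+2t\Delta<\eta$, contradicting (a).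

\emph{(c) Symmetrization.} Let $r=\eta/3$ and $C'=\overline{\operatorname{conv}}\bigcup_{|\theta|=1}\theta K\subset Z$. This set is closed, bounded, convex and invariant under unimodular scalars, hence absolutely convex. Let $\{x\in C':f(x)>b\}$ be a slice. Since $\sup_{C'}f=\sup_{|\theta|=1}\sup_{x\in K}f(\theta x)$, some $\theta$ with $|\theta|=1$ satisfies $\sup_{x\in K}f(\theta x)>b$. The slice then contains $\theta\{x\in K:f(\theta x)>b\}$, the image of a slice of $K$ under an isometry of $X$, so by (b) it is not $r$-coverable. Choose $\kappa>0$ with $C:=\kappa C'\subset B_X$ and put $\delta=\kappa r$. Finally $\delta<1$, because $C$ is a slice of itself and is covered by $B_X$.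
\end{proof}

\section{The norm and the operator}\label{sec:norm}

Let $X$ fail the RNP and let $0<\varepsilon\le1$.

\subsection*{Two directions and the set $C$}
The space $X$ is infinite-dimensional. Choose $e_2\in X$ and $f_2\in X^*$ with $\|e_2\|=\|f_2\|=f_2(e_2)=1$, then $e_1\in\ker f_2$ with $\|e_1\|=1$, and $f_1\in X^*$ with $\|f_1\|=f_1(e_1)=1$. Evaluating at $e_1$ and then at $e_2$ shows that $f_1,f_2$ are linearly independent, so $Y=\ker f_1\cap\ker f_2$ has codimension two and $X$ is isomorphic to $Y\oplus\mathbb K^2$. By (R3), $Y$ fails the RNP. Take $C\subset Y\cap B_X$ and $\delta\in(0,1)$ from Lemma~\ref{lem:slices}, let $(c_n)$ be a dense sequence in $C$, and put $F_n=\operatorname{span}\{e_1,e_2,c_1,\dots,c_n\}$. These subspaces increase and $d(c,F_n)\to0$ for every $c\in C$.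

\subsection*{Constants}
Put
\[
\gamma=\frac\varepsilon8,\qquad\beta=1+\varepsilon+\gamma,\qquad m=1+\frac{3\varepsilon}2,\qquad\tau=\frac{\gamma^2\delta}{24}.
\]
Then $\beta\le1+2\varepsilon\le3$ and $\gamma\beta\le\frac38$. Moreover $2+\varepsilon+\gamma\le4$ and $4\tau<\gamma<\varepsilon/2$, so that
\begin{equation}\label{eq:constants}
(1+\gamma)\beta=1+\varepsilon+\gamma(2+\varepsilon+\gamma)\le m,\qquad m+4\tau<1+2\varepsilon\le(1+\varepsilon)^2 .
\end{equation}

\subsection*{The spike}
We attach to $B_X$, at height $1+\varepsilon$ in the direction $e_1$, a small copy of $C$. Since $C$ is absolutely convex, $\operatorname{span}C=\bigcup_{t>0}tC$, and the gauge $p(u)=\inf\{t>0:u\in tC\}$ is a seminorm on $\operatorname{span}C$. It satisfies $p(u)\ge\|u\|$ because $C\subset B_X$, and $\{p\le1\}=C$ because $C$ is closed. The sum $E=\mathbb Ke_1+\operatorname{span}C$ is direct, since $f_1$ vanishes on $C$ and $f_1(e_1)=1$. Define a norm $\lambda$ on $E$ by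
\[
\lambda\big((1+\varepsilon)se_1+\gamma u\big)=\max(|s|,p(u))\qquad(s\in\mathbb K,\ u\in\operatorname{span}C).
\]
Then $\|a\|\le\beta\lambda(a)$ for $a\in E$, and the unit ball of $\lambda$ is
\[
A=\{(1+\varepsilon)se_1+\gamma c:|s|\le1,\ c\in C\}.
\]
As the sum of a compact set and a closed set, $A$ is closed in $X$. Let
\[
g(x)=\inf_{a\in E}\big(\lambda(a)+\|x-a\|\big).
\]
This is a seminorm: adding near-optimal vectors $a,a'$ for $x,x'$ gives subadditivity, and the substitution $a\mapsto ta$ gives $g(tx)=|t|g(x)$. Geometrically, $\{g\le1\}$ is the closed convex hull of $A\cup B_X$. The sum $\lambda(a)+\|x-a\|$ plays the role of the sum in the definition of $g$ in Section~\ref{sec:model}: it makes the ball pointed at $A$, so that a seminorm that is much smaller on $B_X$ than its maximum can attain this maximum only on $A$.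

\subsection*{The round part}
A norm $v$ is \emph{locally uniformly rotund} if $v(x_k-x)\to0$ whenever $v(x_k)\to v(x)$ and $v(x_k+x)\to2v(x)$. An equivalent norm with this property would serve as $h$, but we do not assume that $X$ has one. Nor can we work inside the separable subspace that contains $C$: the norm must be fixed before $S$ is given, and $S$ may move $C$ out of that subspace. We ask for less. The functions $d(\cdot,F_n)$ are seminorms bounded by $\|\cdot\|$ and defined on all of $X$, so replacing $T$ by $S$ changes them only a little. In an $\ell_2$-sum of seminorms, near-equality in the triangle inequality forces each summand to take nearly the same value at both points; see \eqref{eq:defect} below. So let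
\[
q(x)=\Big(\sum_{n\ge1}2^{-n}d(x,F_n)^2\Big)^{1/2}\le\|x\|,\qquad h(x)=\Big((1+\varepsilon)^2|f_2(x)|^2+\gamma^2q(x)^2\Big)^{1/2}.
\]
Both are seminorms by Minkowski's inequality in $\ell_2$. The first term of $h$ trims the ball in the direction $e_2$; the second is given the small weight $\gamma$ so that it does not cut into the spike. Finally put
\[
N=\max(g,h),\qquad Tx=f_1(x)e_2+\gamma x .
\]

\begin{lemma}\label{lem:norm}
\begin{enumerate}
\item[(i)] $g(x)\le\|x\|$ for $x\in X$.
\item[(ii)] $\beta^{-1}\|x\|\le N(x)\le\beta\|x\|$ for $x\in X$.
\item[(iii)] $N(a)\le\lambda(a)$ for $a\in E$; in particular $N\le1$ on $A$.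
\item[(iv)] $\|T\|_N\ge(1+\varepsilon)^2$.
\item[(v)] If $\|S-T\|_N<\tau$, then $\|Sx\|\le(m+3\tau)N(x)$ and $N(Sx)\le(m+3\tau)\|x\|$ for $x\in X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Take $a=0$.

(ii) For $a\in E$ we have $\|x\|\le\|a\|+\|x-a\|\le\beta(\lambda(a)+\|x-a\|)$, so $\|x\|\le\beta g(x)\le\beta N(x)$. Also $h(x)\le(1+\varepsilon)|f_2(x)|+\gamma q(x)\le\beta\|x\|$, which with (i) gives the upper bound.

(iii) Taking the vector $a$ itself in the infimum gives $g(a)\le\lambda(a)$. Since $f_2$ vanishes on $e_1$ and on $C$, we have $h(a)=\gamma q(a)\le\gamma\|a\|\le\gamma\beta\lambda(a)\le\lambda(a)$.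

(iv) The vector $a=(1+\varepsilon)e_1$ lies in $A$, so $N(a)\le1$, and $f_2(Ta)=1+\varepsilon$, so $N(Ta)\ge h(Ta)\ge(1+\varepsilon)^2$.

(v) We have $\|Tx\|\le(1+\gamma)\|x\|$. By (ii) and \eqref{eq:constants},
\begin{align*}
\|Sx\|&\le(1+\gamma)\|x\|+\beta N((S-T)x)\le\big((1+\gamma)\beta+\beta\tau\big)N(x)\le(m+3\tau)N(x),\\
N(Sx)&\le\beta\|Tx\|+\tau N(x)\le\big(\beta(1+\gamma)+\beta\tau\big)\|x\|\le(m+3\tau)\|x\|.\qedhere
\end{align*}
\end{proof}

Since $\beta\le1+2\varepsilon$, part (ii) shows that $N$ is a norm with the bounds of Theorem~\ref{thm:main}. Parts (iv) and (v) contain the mechanism of localization. The operator $T$ has norm about $1$ for $\|\cdot\|$. Measured in $N$ it gains the factor $1+\varepsilon$ twice: once in the domain, where the spike is long, and once in the range, where the ball is trimmed. By (v), if $N$ is replaced by $\|\cdot\|$ on either side, the norm drops to at most $m+3\tau$, which by \eqref{eq:constants} is below the norm of any $S$ near $T$.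

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Suppose that $\|S-T\|_N<\tau$ and that $S$ attains its norm: $N(x_0)=1$ and $N(Sx_0)=\|S\|_N=:\sigma$. By Lemma~\ref{lem:norm}(iv) and \eqref{eq:constants},
\begin{equation}\label{eq:gap}
\sigma>(1+\varepsilon)^2-\tau>m+3\tau .
\end{equation}
The three steps are those of Proposition~\ref{prop:model}.

\subsection*{Step 1: $h(Sx_0)=\sigma$}
By Lemma~\ref{lem:norm}(i),(v) and \eqref{eq:gap}, $g(Sx_0)\le\|Sx_0\|\le m+3\tau<\sigma=N(Sx_0)$. Hence the maximum defining $N(Sx_0)$ is $h(Sx_0)$.

\subsection*{Step 2: $x_0\in A$}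
Since $g(x_0)\le1$, for each $k\ge1$ we can write $x_0=a_k+w_k$ with $a_k\in E$ and $\lambda(a_k)+\|w_k\|\le1+\frac1k$. By Lemma~\ref{lem:norm}(iii),(v),
\[
\sigma=N(Sx_0)\le\sigma\lambda(a_k)+(m+3\tau)\|w_k\|\le\sigma\big(1+\tfrac1k\big)-(\sigma-m-3\tau)\|w_k\|.
\]
So $(\sigma-m-3\tau)\|w_k\|\le\sigma/k$, and $w_k\to0$ by \eqref{eq:gap}. The vectors $(1+\frac1k)^{-1}a_k$ belong to $A$ and converge to $x_0$. As $A$ is closed,
\[
x_0=(1+\varepsilon)s_0e_1+\gamma c_0\qquad\text{with }|s_0|\le1,\ c_0\in C .
\]

\subsection*{Step 3: a $\delta$-coverable slice of $C$}
We compare $x_0$ with the points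
\[
x_c=(1+\varepsilon)s_0e_1+\gamma c\in A\qquad(c\in C),
\]
which form a copy of $C$ through $x_0=x_{c_0}$ inside the unit ball of $N$. Let $H(x)=h(Sx)$. This is a seminorm with $H\le\sigma N$, so $H(x_c)\le\sigma$ for all $c\in C$, and $H(x_0)=\sigma$ by Step~1. To pass from the seminorm to slices we linearize it at $x_0$. The Hahn--Banach theorem in the underlying real space gives a real-linear $f\le H$ with $f(x_0)=\sigma$; it is continuous because $|f|\le H\le\sigma N$. For $c\in C$,
\[
\sigma+\gamma\big(f(c)-f(c_0)\big)=f(x_c)\le H(x_c)\le\sigma .
\]
So $\sup_Cf=f(c_0)$, and for every $\alpha>0$ the set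
\[
V_\alpha=\{c\in C:f(x_c)>\sigma-\alpha\}=\{c\in C:f(c)>\sup\nolimits_Cf-\alpha/\gamma\}
\]
is a slice of $C$. We show that $V_\alpha$ lies near some $F_n$ when $\alpha$ is small.

For every seminorm $v$ and all $x,y$, the triangle inequality gives
\begin{equation}\label{eq:defect}
2v(x)^2+2v(y)^2-v(x+y)^2\ge2v(x)^2+2v(y)^2-\big(v(x)+v(y)\big)^2=\big(v(x)-v(y)\big)^2 .
\end{equation}
The left-hand side is additive over $\ell_2$-sums, and
\[
H(x)^2=(1+\varepsilon)^2|f_2(Sx)|^2+\sum_{n\ge1}\gamma^22^{-n}d(Sx,F_n)^2 .
\]
By \eqref{eq:defect} every summand contributes a nonnegative amount to $2H(x)^2+2H(y)^2-H(x+y)^2$, so each single contribution is bounded by the total. Let $0<\alpha<\sigma$ and $c\in V_\alpha$. Then $H(x_c+x_0)\ge f(x_c)+f(x_0)>2\sigma-\alpha>0$, and for every $n$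
\begin{equation}\label{eq:distance}
\begin{split}
\gamma^22^{-n}\big(d(Sx_c,F_n)-d(Sx_0,F_n)\big)^2&\le2H(x_c)^2+2H(x_0)^2-H(x_c+x_0)^2\\
&\le4\sigma^2-(2\sigma-\alpha)^2\le4\sigma\alpha .
\end{split}
\end{equation}

It remains to translate distances of $Sx_c$ into distances of $c$. Since $f_1(c)=0$,
\[
Tx_c=(1+\varepsilon)s_0(e_2+\gamma e_1)+\gamma^2c ,
\]
and since $e_1,e_2\in F_n$, we get $d(Tx_c,F_n)=\gamma^2d(c,F_n)$. Also $\|Sx_c-Tx_c\|\le\beta N((S-T)x_c)\le3\tau=\gamma^2\delta/8$. Hence
\begin{equation}\label{eq:transfer}
\big|d(Sx_c,F_n)-\gamma^2d(c,F_n)\big|\le\gamma^2\delta/8\qquad(c\in C,\ n\ge1).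
\end{equation}
Fix $n$ with $d(c_0,F_n)<\delta/8$, and then, by \eqref{eq:distance}, fix $\alpha\in(0,\sigma)$ so small that $|d(Sx_c,F_n)-d(Sx_0,F_n)|\le\gamma^2\delta/8$ for all $c\in V_\alpha$. Using \eqref{eq:transfer} for $c$ and for $c_0$, we obtain for $c\in V_\alpha$
\[
\gamma^2d(c,F_n)\le d(Sx_c,F_n)+\frac{\gamma^2\delta}8\le d(Sx_0,F_n)+\frac{2\gamma^2\delta}8\le\gamma^2d(c_0,F_n)+\frac{3\gamma^2\delta}8<\frac{\gamma^2\delta}2 .
\]
So each $c\in V_\alpha$ is within $\delta/2$ of a point $z\in F_n$, and $\|z\|\le1+\delta/2$. The ball of radius $1+\delta/2$ in the finite-dimensional space $F_n$ is covered by finitely many balls of radius $\delta/2$, and the concentric balls of radius $\delta$ cover $V_\alpha$. This contradicts Lemma~\ref{lem:slices}, and Theorem~\ref{thm:main} is proved.\qed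

\begin{remark}
The failure of the RNP enters only through the set $C$, and each property of $C$ is used at a definite place. Absolute convexity makes $\lambda$, and hence $g$, a seminorm. Closedness makes $A$ closed in Step~2. The inclusion $C\subset\ker f_2$ keeps the spike inside the ball of $h$ (Lemma~\ref{lem:norm}(iii)), and $C\subset\ker f_1$ gives the formula for $Tx_c$. Separability gives $d(c_0,F_n)\to0$ at the point $c_0$, which is not known when the norm is defined. The size $\delta$ of the slices fixes the radius $\tau$, through \eqref{eq:transfer}.
\end{remark}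

\section{Proof of Theorem~\ref{thm:equiv}}\label{sec:equiv}

The implication (a)$\Rightarrow$(d) rests on Stegall's variational principle \cite{Stegall}: if $B$ is a nonempty closed bounded convex subset of a Banach space $X$ with the RNP and $\phi\colon B\to\mathbb R$ is upper semicontinuous and bounded above, then the continuous real-linear functionals $\psi$ on $X$ for which $\phi+\psi$ attains its supremum on $B$ form a norm-dense set. It produces a small \emph{linear} perturbation of the function $x\mapsto N(Tx)$ that attains its supremum, and the task is to realize this perturbation by a perturbation of the operator.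

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
(d)$\Rightarrow$(b) holds because $\rho$ is arbitrary, and (b)$\Rightarrow$(c) because $\mathcal A\subset L(X)$.

(c)$\Rightarrow$(a). Suppose that $X$ fails the RNP and apply Theorem~\ref{thm:main} with $\varepsilon'=\min(\varepsilon/2,1)$. Since $1+2\varepsilon'\le1+\varepsilon$, the norm $N$ is admissible in (c), and $T=\gamma I+f_1\otimes e_2$ belongs to $\mathcal A$ but not to $\overline{NA(X,N)}$.

(a)$\Rightarrow$(d). For $X=\{0\}$ take $R=0$; let $X\ne\{0\}$. Let $B$ be the closed unit ball of $N$ and $\phi(x)=N(Tx)$, a bounded continuous function on $B$. Every continuous real-linear functional is the real part of an element of $X^*$ of the same norm. So Stegall's principle gives $x^*\in X^*$, of norm less than $\rho$ as a functional on $(X,N)$, and $x_0\in B$ at which $N(Tx)+\operatorname{Re}x^*(x)$ attains its maximum over $B$. Given $x\in B$, choose $|\theta|=1$ with $x^*(\theta x)=|x^*(x)|$. Since $\theta x\in B$ and $N(T\theta x)=N(Tx)$,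
\[
N(Tx)+|x^*(x)|\le N(Tx_0)+\operatorname{Re}x^*(x_0)\qquad(x\in B).
\]
For $x=x_0$ this reads $|x^*(x_0)|\le\operatorname{Re}x^*(x_0)$, so $x^*(x_0)$ is real and nonnegative. Choose $y$ with $N(y)=1$ and $Tx_0=N(Tx_0)y$ (any unit vector if $Tx_0=0$), and put $R=x^*\otimes y$. Then $R$ has rank at most one, $\|R\|_N<\rho$, and $(T+R)x_0=\big(N(Tx_0)+x^*(x_0)\big)y$. For $x\in B$,
\[
N((T+R)x)\le N(Tx)+|x^*(x)|\le N(Tx_0)+x^*(x_0)=N((T+R)x_0).
\]
Thus $T+R$ attains its norm at $x_0$.
\end{proof}

\begin{remark}\label{rem:identity}
The operator that witnesses the failure of density lies in $\mathbb KI+\{\text{rank one}\}$, so the result holds however few operators $X$ has. Neither summand suffices alone. Multiples of $I$ attain their norm for every $N$. Operators of rank at most one lie in $\overline{NA(X,N)}$ for every $X$ and $N$: given $x^*\otimes y$, the Bishop--Phelps theorem provides functionals $z^*$ arbitrarily close to $x^*$ that attain their norm on $(X,N)$, and $z^*\otimes y$ attains its norm at the same point as $z^*$. Hence the class of rank-one operators without the identity cannot detect the RNP. In the proof of Theorem~\ref{thm:main}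 this shows up in \eqref{eq:transfer}, which carries no information when $\gamma=0$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bourgin}
Bourgin, Lecture Notes in Mathematics 993.

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\bibitem{thesis}
\emph{M\'aster en Matem\'aticas y Aplicaciones},
\texttt{https://\allowbreak repositorio.uam.es/\allowbreak bitstream/\allowbreak handle/\allowbreak 10486/\allowbreak 682502/\allowbreak capel\_cuevas\_\allowbreak angela\_tfm.pdf\allowbreak ?isAllowed=y\allowbreak\&sequence=1}.

\bibitem{Stegall}
Stegall, Math. Ann. 236 (1978).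

\end{thebibliography}
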